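\title{Connectedness of the spectrum of local Toeplitz operators}

\begin{abstract}
For a bounded measurable function $a$ on the unit circle and a point $\tau$ of the circle, the local Toeplitz operator $T_\tau(a)$ is what remains of the Toeplitz operator $T(a)$ when compact operators and everything that lives away from $\tau$ are factored out. We prove that its spectrum is always connected, which answers a problem of Douglas in the affirmative. We also show that every nonempty compact connected subset of the plane is such a spectrum, and that the union of the local spectra over a closed arc is connected. The proof rests on a criterion: $T_\tau(a)$ is invertible exactly when $|a|$ is bounded away from zero near $\tau$ and $a$ has an argument that stays within less than $\pi/2$ of the imaginary part of an analytic function with bounded real part. Such an argument is unique up to a constant, so it can be followed around closed curves in the resolvent set and then averaged over them.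
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{T}$ be the unit circle with normalized Lebesgue measure $m$, let $\mathbb{D}$ be the open unit disk, and write $C=C(\mathbb{T})$ and $L^\infty=L^\infty(\mathbb{T})$. For $a\in L^\infty$ with Fourier coefficients $a_n$, the Toeplitz operator $T(a)$ is the bounded operator on $l^2=l^2(\{0,1,2,\dots\})$ with matrix $(a_{j-k})_{j,k\ge0}$; the function $a$ is its \emph{symbol}. Let $\mathcal{K}$ be the ideal of compact operators on $l^2$, and let $A^\pi=A+\mathcal{K}$ be the image of a bounded operator $A$ in the Calkin algebra.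

Modulo compact operators, the operators $T(c)$ with $c\in C$ multiply like the functions $c$ and commute with all Toeplitz operators. They can therefore serve as cutoff functions, and one can localize at a point of the circle. A bounded operator $A$ on $l^2$ is \emph{of local type} if $T(c)A-AT(c)\in\mathcal{K}$ for every $c\in C$. The operators of local type form a closed algebra $\Lambda$ that contains $\mathcal{K}$ and every $T(a)$, $a\in L^\infty$. Put $\Lambda^\pi=\Lambda/\mathcal{K}$. For $\tau\in\mathbb{T}$ let $J_\tau\subset\Lambda^\pi$ be the closure of the set of all finite sums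
\[
\sum_j T^\pi(c_j)B_j^\pi,\qquad c_j\in C,\quad c_j(\tau)=0,\quad B_j\in\Lambda .
\]
Since the elements $T^\pi(c)$ are central in $\Lambda^\pi$, this is a closed two-sided ideal. (In fact every element of $J_\tau$ is a single product $T^\pi(c)B^\pi$ of this kind, but we shall not need this.) The \emph{local Toeplitz operator} of $a\in L^\infty$ at $\tau$ is the coset
\[
T_\tau(a)=T^\pi(a)+J_\tau\in\Lambda^\pi/J_\tau ,
\]
and $\operatorname{sp}T_\tau(a)$ denotes its spectrum in the algebra $\Lambda^\pi/J_\tau$. The coset $T_\tau(a)$ depends only on the values of $a$ near $\tau$, and $T_\tau(c)$ is the scalar $c(\tau)$ for $c\in C$ (Lemma~\ref{lem:norm}). The local spectra are the pieces of which the essential spectrum is made: by the Allan--Douglas local principle, recalled in Section~\ref{sec:arcs}, the essential spectrum of $T(a)$ is the union of the sets $\operatorname{sp}T_\tau(a)$ over all $\tau\in\mathbb{T}$.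

For an open set $U\subset\mathbb{T}$, $U\ne\emptyset$, the essential range $\mathcal{R}_U(a)$ is the set of all $w\in\mathbb{C}$ such that $\{t\in U:|a(t)-w|<\eta\}$ has positive measure for every $\eta>0$. It is a nonempty compact set, and $a(t)\in\mathcal{R}_U(a)$ for almost every $t\in U$. The \emph{local essential range} $\mathcal{R}_\tau(a)$ is the intersection of the sets $\mathcal{R}_U(a)$ over all open neighborhoods $U$ of $\tau$. It is the intersection of a decreasing sequence of nonempty compact sets, so it is nonempty and compact. It is known that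
\begin{equation}\label{eq:sandwich}
\mathcal{R}_\tau(a)\subset\operatorname{sp}T_\tau(a)\subset\operatorname{conv}\mathcal{R}_\tau(a);
\end{equation}
we recall the short proof in Proposition~\ref{prop:sandwich}.

If $a$ is continuous at $\tau$, all three sets in \eqref{eq:sandwich} are the point $a(\tau)$. If $a$ jumps from $\alpha$ to $\beta$ at $\tau$, the local range consists of two points, and the local spectrum is the whole segment $[\alpha,\beta]$ (Section~\ref{sec:example}): the spectrum bridges the gap in the range. One might guess that the convex hull is always the answer, but it is not; nor is the spectrum determined by the range. Example~\ref{ex:circle} gives two symbols whose local range is the circle $\mathbb{T}$; for one of them the local spectrum is the closed disk, for the other it does not contain $0$. So holes may or may not be filled, while gaps appear to be bridged, and connectedness is the natural candidate for a property shared by all local spectra. Douglas' theorem that the essential spectrum of $T(a)$ is connected points the same way, but does not decide the matter, since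 a union of disconnected sets may be connected. The following problem of Douglas is posed in \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Is $\operatorname{sp}T_\tau(a)$ connected for every $a\in L^\infty$ and every $\tau\in\mathbb{T}$?}
\medskip

The answer is yes.

\begin{theorem}\label{thm:main}
For every $a\in L^\infty$ and every $\tau\in\mathbb{T}$, the set $\operatorname{sp}T_\tau(a)$ is connected.
\end{theorem}

The proof goes through a description of local invertibility in terms of the symbol. For $0<r<1$ put
\[
U_r=\{t\in\mathbb{T}:|t-\tau|<r\},\qquad \Omega_r=\{z\in\mathbb{D}:|z-\tau|<r\}.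
\]
The lens $\Omega_r$ is convex, the arc $U_r$ is part of its boundary, and $|z|>1-r$ on $\Omega_r$. If $g$ is holomorphic in $\Omega_r$ and $\operatorname{Re}g$ is bounded, then the radial limit $g(t)=\lim_{\rho\to1}g(\rho t)$ exists and is finite for almost every $t\in U_r$ (Lemma~\ref{lem:log}).

\begin{definition}\label{def:admissible}
The set $A_r$ consists of the measurable functions $\theta:U_r\to\mathbb{R}$ for which there is a function $g$, holomorphic in $\Omega_r$ with $\operatorname{Re}g$ bounded, such that
\[
\operatorname*{ess\,sup}_{U_r}|\theta-\operatorname{Im}g|<\frac{\pi}{2}.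
\]
If $b=|b|e^{i\theta}$ a.e.\ on $U_r$ with $\theta\in A_r$, we call $\theta$ an \emph{admissible argument} of $b$ on $U_r$.
\end{definition}

The definition combines the two simplest reasons for a Toeplitz operator to be invertible. One is that the symbol is $e^g$ with $e^{g}$ and $e^{-g}$ bounded and analytic. The other is that the values of the symbol lie in a half-plane $\operatorname{Re}w\ge c>0$. A symbol that is bounded away from zero has an admissible argument exactly when it is, near $\tau$, a product of symbols of these two kinds.

\begin{theorem}[Local invertibility criterion]\label{thm:criterion}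
Let $a\in L^\infty$ and $\tau\in\mathbb{T}$. Then $T_\tau(a)$ is invertible if and only if, for some $r\in(0,1)$, the function $|a|$ is bounded away from $0$ a.e.\ on $U_r$ and $a=|a|e^{i\theta}$ on $U_r$ with $\theta\in A_r$.
\end{theorem}

\begin{theorem}\label{thm:arcs}
For every $a\in L^\infty$ and every nonempty closed connected set $I\subset\mathbb{T}$, the set $\bigcup_{t\in I}\operatorname{sp}T_t(a)$ is compact and connected.
\end{theorem}

For $I=\{\tau\}$ this is Theorem~\ref{thm:main}, and for $I=\mathbb{T}$ it is Douglas' theorem on the essential spectrum. Finally, nothing beyond connectedness can be said about the shape of a local spectrum.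

\begin{theorem}[Classification]\label{thm:class}
Fix $\tau\in\mathbb{T}$. A set $K\subset\mathbb{C}$ equals $\operatorname{sp}T_\tau(a)$ for some $a\in L^\infty$ if and only if $K$ is nonempty, compact and connected.
\end{theorem}

Section~\ref{sec:example} states the uniqueness of admissible arguments and shows the method on a symbol with two values. Sections~\ref{sec:operators} and~\ref{sec:analytic} collect the tools from operator theory and from function theory. Section~\ref{sec:criterion} proves the criterion and the uniqueness, Section~\ref{sec:connected} proves Theorem~\ref{thm:main}, and Sections~\ref{sec:arcs} and~\ref{sec:class} prove Theorems~\ref{thm:arcs} and~\ref{thm:class}. The point $\tau$ is fixed except in Section~\ref{sec:arcs}. We write $\operatorname{Arg}$ and $\operatorname{Log}$ for the principal branches on $\mathbb{C}\setminus(-\infty,0]$.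

\section{The method on a symbol with two values}\label{sec:example}

Four properties of $A_r$ follow from the definition. Let $\theta\in A_r$ with corresponding function $g$.
\begin{itemize}
\item \emph{Restriction:} $\theta|_{U_{r'}}\in A_{r'}$ for $r'<r$.
\item \emph{Constants:} $\theta+\beta\in A_r$ for real $\beta$; use $g+i\beta$.
\item \emph{Stability:} if $|\theta-\operatorname{Im}g|\le\pi/2-2\delta$ and $\sigma$ is real and measurable with $|\sigma|\le\delta$, then $\theta+\sigma\in A_r$, with the same $g$.
\item \emph{Convexity:} $A_r$ is convex; take the same convex combination of the functions $g$.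
\end{itemize}
A measurable function without zeros has many measurable arguments, since $2\pi N$ may be added for any measurable integer-valued $N$. Admissibility removes this freedom, much as continuity does for a continuous function on an arc.

\begin{proposition}[Uniqueness]\label{prop:unique}
If $\theta_1,\theta_2\in A_r$ and $e^{i\theta_1}=e^{i\theta_2}$ a.e.\ on $U_r$, then $\theta_1-\theta_2$ is a.e.\ equal to a constant in $2\pi\mathbb{Z}$.
\end{proposition}

The proof is in Section~\ref{sec:criterion}. We now use Theorem~\ref{thm:criterion} and Proposition~\ref{prop:unique} to compute a local spectrum by hand.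

Let $E\subset\mathbb{T}$ be measurable, and suppose that both $E$ and its complement meet every arc $U_r$ in a set of positive measure. Let $a=1_E$, so that $\mathcal{R}_\tau(a)=\{0,1\}$. We claim that $\operatorname{sp}T_\tau(a)=[0,1]$. For $\lambda\ne0$ put $\mu=1/\lambda$. Then $T_\tau(a)-\lambda=-\lambda\,T_\tau(1-\mu a)$, and the symbol $1-\mu a$ equals $1$ off $E$ and $1-\mu$ on $E$. The claim says that $T_\tau(1-\mu a)$ is invertible exactly for $\mu\notin[1,\infty)$.

Let $\mu\notin[1,\infty)$. Then $\beta(\mu)=\operatorname{Arg}(1-\mu)$ lies in $(-\pi,\pi)$, and $\beta(\mu)1_E$ is an argument of $1-\mu a$. It is admissible on every $U_r$: with the constant function $g=i\beta(\mu)/2$ we have $|\beta(\mu)1_E-\operatorname{Im}g|=|\beta(\mu)|/2<\pi/2$. By Theorem~\ref{thm:criterion}, $T_\tau(1-\mu a)$ is invertible.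

Suppose now that $T_\tau(1-\mu_1a)$ is invertible for some $\mu_1>1$, and let $\theta^*$ be an admissible argument of $1-\mu_1a$ on some $U_r$. By stability, for $\mu$ close to $\mu_1$ the function
\[
\theta^*+\operatorname{Arg}\frac{1-\mu}{1-\mu_1}\cdot1_E
\]
is an admissible argument of $1-\mu a$. Take $\mu=\mu_1+iy$ with small $y>0$. Then $1-\mu$ lies just below the negative axis, so $\operatorname{Arg}\frac{1-\mu}{1-\mu_1}=\beta(\mu)+\pi$. Comparing with the admissible argument $\beta(\mu)1_E$, uniqueness gives $\theta^*=-\pi1_E+2\pi k$ with a constant $k\in\mathbb{Z}$. For small $y<0$ we have $\operatorname{Arg}\frac{1-\mu}{1-\mu_1}=\beta(\mu)-\pi$, and uniqueness gives $\theta^*=\pi1_E+2\pi k'$. Hence $1_E=k-k'$ is constant a.e.\ on $U_r$, contrary to the choice of $E$. So $(0,1)\subset\operatorname{sp}T_\tau(a)\subset[0,1]$, and the claim follows because spectra are closed. If a symbol $b$ has one-sided limits $\alpha\ne\beta$ at $\tau$, then $T_\tau(b)=\alpha+(\beta-\alpha)T_\tau(1_E)$ for a suitable arc $E$ with endpoint $\tau$, by Lemma~\ref{lem:norm}(b), so $\operatorname{sp}T_\tau(b)=[\alpha,\beta]$.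

The computation has a geometric meaning. Let $\mu$ go once counterclockwise around the circle with center $1$ through $\mu_1$. Under the assumption made, $T_\tau(1-\mu a)$ is invertible along the whole circle, and the admissible argument can be followed continuously from $-\pi1_E$ to $\pi1_E$. At a fixed $t$ it gains $2\pi$ times the number of zeros of $\mu\mapsto1-\mu a(t)$ inside the circle: one zero for $t\in E$, none for $t\notin E$. By uniqueness this number cannot depend on $t$. This is the mechanism that forbids a curve in the resolvent set to separate two points of the local range.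

A second mechanism is needed to exclude a piece of spectrum that is cut off from the range altogether. Let $a$ be any symbol and suppose that $T_\tau(1-\mu a)$ is invertible on the circle $\mu=\mu_0+\rho e^{2\pi is}$, $0\le s\le 1$, and that for almost every $t$ near $\tau$ the function $\mu\mapsto1-\mu a(t)$ has no zero in the closed disk. Then a continuous argument of $1-\mu a(t)$ is harmonic in $\mu$, so its value at the center $\mu_0$ is the mean of its values on the circle. The values on the circle are admissible arguments and $A_r$ is convex, so the mean should be admissible, and $T_\tau(1-\mu_0a)$ should be invertible. Section~\ref{sec:connected} makes this precise; the point to be secured is that finitely many functions $g$ and one margin $\delta$ serve for the whole curve.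

\section{Localization of Toeplitz operators}\label{sec:operators}

We identify $l^2$ with the Hardy space $H^2\subset L^2(\mathbb{T})$ by sending the $n$th basis vector to $z^n$. With the orthogonal projection $P:L^2\to H^2$ we have $T(a)f=P(af)$, so $\|T(a)\|\le\|a\|_\infty$ and $T(a)^*=T(\bar a)$. The \emph{Hankel operator} $H_a:H^2\to L^2\ominus H^2$ is $H_af=(I-P)(af)$. Its adjoint acts by $H_a^*u=P(\bar au)$. Splitting $fx=P(fx)+(I-P)(fx)$ for $x\in H^2$ gives the identity
\begin{equation}\label{eq:hankel}
T(bf)-T(b)T(f)=H_{\bar b}^*H_f,\qquad b,f\in L^\infty .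
\end{equation}
We identify $H^\infty$, the bounded holomorphic functions in $\mathbb{D}$, with their boundary values. For $h\in H^\infty$ we have $H_h=0$. For $c\in C$ the operator $H_c$ is compact, because it has finite rank when $c$ is a trigonometric polynomial and $\|H_c\|\le\|c\|_\infty$. So \eqref{eq:hankel} gives, for $b\in L^\infty$,
\begin{align}
T(b)T(h)&=T(bh),& T(\bar h)T(b)&=T(\bar hb) &&(h\in H^\infty),\label{eq:exact}\\
T^\pi(b)T^\pi(f)&=T^\pi(bf),& T^\pi(c)T^\pi(b)&=T^\pi(cb) &&(f\in H^\infty+C,\ c\in C).\label{eq:modK}
\end{align}
In particular $T(b)\in\Lambda$. The algebra $\Lambda$ is closed under adjoints since $T(c)^*=T(\bar c)$, so $\Lambda$, $\Lambda^\pi$ and $\Lambda^\pi/J_\tau$ are $C^*$-algebras. The map $a\mapsto T_\tau(a)$ is linear, $T_\tau(1)=1$, and $T_\tau(a)^*=T_\tau(\bar a)$. We shall also use Nehari's theorem: $\|H_\psi\|=\operatorname{dist}_{L^\infty}(\psi,H^\infty)$ for $\psi\in L^\infty$.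

All that we need to know about the ideal $J_\tau$ is contained in a formula for the quotient norm. Let $X_\tau$ be the set of continuous $\chi:\mathbb{T}\to[0,1]$ that equal $1$ in a neighborhood of $\tau$.

\begin{lemma}[Local norm]\label{lem:norm}
For $Y\in\Lambda^\pi$ we have $\|Y+J_\tau\|=\inf_{\chi\in X_\tau}\|T^\pi(\chi)Y\|$. Moreover:
\begin{itemize}
\item[(a)] $T_\tau(ca)=c(\tau)T_\tau(a)$ for $c\in C$ and $a\in L^\infty$.
\item[(b)] $\|T_\tau(d)\|\le\operatorname*{ess\,sup}_U|d|$ for $d\in L^\infty$ and every neighborhood $U$ of $\tau$. In particular, $T_\tau(a)=T_\tau(b)$ if $a=b$ a.e.\ near $\tau$.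
\item[(c)] For fixed $Y$, the function $\tau\mapsto\|Y+J_\tau\|$ is upper semicontinuous on $\mathbb{T}$.
\end{itemize}
\end{lemma}

\begin{proof}
For $\chi\in X_\tau$ we have $Y-T^\pi(\chi)Y=T^\pi(1-\chi)Y\in J_\tau$, so $\|Y+J_\tau\|\le\|T^\pi(\chi)Y\|$. Conversely, let $Z=\sum_jT^\pi(c_j)B_j^\pi$ be a finite sum with $c_j(\tau)=0$, let $\eta>0$, and choose $\chi\in X_\tau$ supported in an arc on which all $|c_j|<\eta$. By \eqref{eq:modK},
\[
\|T^\pi(\chi)Y\|\le\|Y-Z\|+\sum_j\|T^\pi(\chi c_j)B_j^\pi\|\le\|Y-Z\|+\eta\sum_j\|B_j\| .
\]
So the infimum is at most $\|Y-Z\|$, and such $Z$ are dense in $J_\tau$.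

For (a), $T^\pi(ca)-c(\tau)T^\pi(a)=T^\pi(c-c(\tau))T^\pi(a)\in J_\tau$. For (b), take $\chi$ supported in $U$ and use $T^\pi(\chi)T^\pi(d)=T^\pi(\chi d)$. For (c), if $\|Y+J_\tau\|<\eta$, pick $\chi\in X_\tau$ with $\|T^\pi(\chi)Y\|<\eta$; the same $\chi$ belongs to $X_{\tau'}$ for all $\tau'$ near $\tau$.
\end{proof}

To extract information from local invertibility we need unit vectors that concentrate at $\tau$. For $z\in\mathbb{D}$ let $k_z(t)=(1-|z|^2)^{1/2}/(1-\bar zt)$ be the normalized reproducing kernel of $H^2$, so that $\|k_z\|=1$ and $\langle f,k_z\rangle=(1-|z|^2)^{1/2}f(z)$. The function $|k_z|^2$ is the Poisson kernel at $z$, and we write $\mathcal{P}[\psi](z)=\int\psi|k_z|^2\,dm$ for $\psi\in L^\infty$. Recall that $|\mathcal{P}[\psi]|\le\|\psi\|_\infty$; that $\mathcal{P}[\psi](\rho t)\to\psi(t)$ as $\rho\to1$ for a.e.\ $t$ (Fatou's theorem); that $\mathcal{P}[\psi]$ extends $\psi$ continuously to $\overline{\mathbb{D}}$ if $\psi\in C$; and that $h=\mathcal{P}[h|_{\mathbb{T}}]$ for $h\in H^\infty$. For $h\in H^\infty$ and $f\in H^2$ we have $\langle f,T(\bar h)k_z\rangle=\langle hf,k_z\rangle=h(z)\langle f,k_z\rangle$,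 that is,
\begin{equation}\label{eq:eigen}
T(\bar h)k_z=\overline{h(z)}\,k_z .
\end{equation}

\begin{lemma}[Kernel test]\label{lem:kernel}
If $Q\in\Lambda$ and $Q^\pi\in J_\tau$, then $\|Qk_z\|\to0$ as $z\to\tau$ in $\mathbb{D}$. Hence $J_\tau\ne\Lambda^\pi$, and if $T_\tau(b)$ is invertible, then $\liminf_{z\to\tau}\|T(b)k_z\|>0$.
\end{lemma}

\begin{proof}
Let $\eta>0$. By Lemma~\ref{lem:norm} there is $\chi\in X_\tau$ with $\|Q^\pi T^\pi(\chi)\|=\|T^\pi(\chi)Q^\pi\|<\eta$, so $QT(\chi)=Q_0+K$ with $\|Q_0\|<\eta$ and $K$ compact. Then $Qk_z=Q_0k_z+Kk_z+QT(1-\chi)k_z$. As $|z|\to1$, $\langle f,k_z\rangle\to0$ for polynomials $f$, so $k_z\to0$ weakly and $Kk_z\to0$ in norm. Also $\|T(1-\chi)k_z\|^2\le\mathcal{P}[(1-\chi)^2](z)\to(1-\chi(\tau))^2=0$ as $z\to\tau$. Thus $\limsup_{z\to\tau}\|Qk_z\|\le\eta$.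

The identity operator fails the test, so $J_\tau\ne\Lambda^\pi$. If $T_\tau(b)$ is invertible, there is $B\in\Lambda$ with $BT(b)=I+Q$ and $Q^\pi\in J_\tau$, and then $1=\|k_z\|\le\|B\|\,\|T(b)k_z\|+\|Qk_z\|$.
\end{proof}

\begin{lemma}[Half-plane symbols]\label{lem:sector}
Let $s\in L^\infty$ and $\operatorname{Re}s\ge c>0$ a.e.\ near $\tau$. Then $T_\tau(s)$ is invertible.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:norm}(b) we may replace $s$ by $c$ away from $\tau$ and assume $\operatorname{Re}s\ge c$ a.e.\ on $\mathbb{T}$. For small $\kappa>0$ we have $|1-\kappa s|^2\le1-2\kappa c+\kappa^2\|s\|_\infty^2<1$, so $\|1-\kappa T_\tau(s)\|<1$.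
\end{proof}

\begin{proposition}\label{prop:sandwich}
The inclusions \eqref{eq:sandwich} hold.
\end{proposition}

\begin{proof}
Replacing $a$ by $a-\lambda$, it suffices to treat the point $0$. Let $0\in\mathcal{R}_\tau(a)$. For each $j\ge2$ the set $\{t\in U_{1/j}:|a(t)|<1/j\}$ has positive measure, so it contains a point $t_j$ at which $\mathcal{P}[|a|^2]$ has radial limit $|a(t_j)|^2<j^{-2}$. Choose $z_j=\rho_jt_j$ with $1-1/j<\rho_j<1$ and $\mathcal{P}[|a|^2](z_j)<j^{-2}$. Then $z_j\to\tau$ and $\|T(a)k_{z_j}\|^2\le\mathcal{P}[|a|^2](z_j)\to0$, so $T_\tau(a)$ is not invertible by Lemma~\ref{lem:kernel}.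

Let $0\notin\operatorname{conv}\mathcal{R}_\tau(a)$. There are $\omega\in\mathbb{T}$ and $c>0$ such that the open half-plane $\{w:\operatorname{Re}\omega w>c\}$ contains $\mathcal{R}_\tau(a)$. The compact sets $\mathcal{R}_{U_r}(a)$ decrease to $\mathcal{R}_\tau(a)$ as $r\to0$, so one of them lies in this half-plane, and Lemma~\ref{lem:sector} applies to $s=\omega a$.
\end{proof}

\section{Bounded analytic functions near a boundary point}\label{sec:analytic}

The product rule \eqref{eq:modK} applies to functions in $H^\infty+C$, while the functions $e^{g}$ of Definition~\ref{def:admissible} are analytic only in $\Omega_r$. Cutting off by a smooth function destroys analyticity, but only up to a continuous error, which is obtained by solving a $\bar\partial$-equation. Let $H^\infty(\Omega_r)$ denote the bounded holomorphic functions in $\Omega_r$, and let $B_r=\{z\in\mathbb{C}:|z-\tau|<r\}$.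

\begin{lemma}\label{lem:cutoff}
Let $f\in H^\infty(\Omega_r)$.
\begin{itemize}
\item[(a)] The radial limit $f(t)$ exists for a.e.\ $t\in U_r$. For every $\chi\in C_c^\infty(B_r)$, the function on $\mathbb{T}$ equal to $\chi f$ on $U_r$ and to $0$ elsewhere belongs to $H^\infty+C$.
\item[(b)] Suppose that $|f|\le M$ a.e.\ on $U_r$. Let $I\subset U_r$ be a compact arc and $\eta>0$. Then there is $\kappa>0$ such that the set $L=\{\rho t:t\in I,\ 1-\kappa<\rho<1\}$ lies in $\Omega_r$ and $|f|<M+\eta$ on $L$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty(B_r)$. Extended by $0$, the function $\chi f$ is smooth and bounded in $\mathbb{D}$, and $\bar\partial(\chi f)=f\bar\partial\chi$ there. Let $\phi=f\bar\partial\chi$ on $\Omega_r$ and $\phi=0$ elsewhere in $\mathbb{C}$, and put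
\[
w(z)=\frac1\pi\int_{\mathbb{C}}\frac{\phi(\zeta)}{z-\zeta}\,dA(\zeta),
\]
where $dA$ is area measure. As the convolution of a bounded compactly supported function with the locally integrable function $1/(\pi z)$, $w$ is continuous on $\mathbb{C}$, and $\bar\partial w=\phi$ in the sense of distributions because $1/(\pi z)$ is the fundamental solution of $\bar\partial$. So $u=\chi f-w$ is bounded and continuous in $\mathbb{D}$ with $\bar\partial u=0$, and $u\in H^\infty$ by Weyl's lemma. Thus $\chi f=u+w$ has radial limits a.e.\ on $\mathbb{T}$, and they form a function in $H^\infty+C$. Taking $\chi=1$ near compact subarcs that exhaust $U_r$, we see that $f$ itself has radial limits a.e.\ on $U_r$. This proves (a).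

For (b) take $0\le\chi\le1$ with $\chi=1$ on a neighborhood of $I$ in $\mathbb{C}$. Since $u=\mathcal{P}[u|_{\mathbb{T}}]$,
\[
\chi f=\mathcal{P}[\chi f|_{\mathbb{T}}]+\bigl(w-\mathcal{P}[w|_{\mathbb{T}}]\bigr)\quad\text{in }\mathbb{D}.
\]
The first term has modulus at most $M$. The second is continuous on $\overline{\mathbb{D}}$ and vanishes on $\mathbb{T}$, so its modulus is less than $\eta$ for $|z|>1-\kappa$. For small $\kappa$ we also have $L\subset\Omega_r$ and $\chi=1$ on $L$.
\end{proof}

\begin{lemma}\label{lem:log}
Let $g$ be holomorphic in $\Omega_r$ with $\operatorname{Re}g$ bounded. Then $g$ has finite radial limits a.e.\ on $U_r$, they form a measurable function, and the boundary values of $e^g$ are $e^{g(t)}$.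
\end{lemma}

\begin{proof}
The function $e^g$ is bounded and bounded away from $0$, so by Lemma~\ref{lem:cutoff}(a) it has a radial limit $w\ne0$ at a.e.\ $t\in U_r$. For $\rho$ near $1$, $e^{g(\rho t)}$ lies in the disk with center $w$ and radius $|w|/2$. The preimage of this disk under $\exp$ is a disjoint union of open sets, each mapped homeomorphically onto it. Since $\rho\mapsto g(\rho t)$ is continuous, it stays in one of these sets and therefore converges to a logarithm of $w$. On each compact subarc of $U_r$ the limit is an a.e.\ limit of continuous functions, hence measurable.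
\end{proof}

\section{The invertibility criterion and the uniqueness of the argument}\label{sec:criterion}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, sufficiency]
Let $|a|\ge\varepsilon>0$ and $a=|a|e^{i\theta}$ a.e.\ on $U_r$, with $|\theta-\operatorname{Im}g|\le\pi/2-\delta$ and $\delta>0$. Put $h=e^g$, so $h^{\pm1}\in H^\infty(\Omega_r)$, say $|h^{\pm1}|\le M$. Let $s=a/h=|a|\,|h|^{-1}e^{i(\theta-\operatorname{Im}g)}$ on $U_r$ and $s=1$ elsewhere. Then $s\in L^\infty$ and $\operatorname{Re}s\ge\varepsilon M^{-1}\sin\delta$ on $U_r$, so $T_\tau(s)$ is invertible by Lemma~\ref{lem:sector}. Choose $\chi\in C_c^\infty(B_r)$ with $\chi=1$ near $\tau$. By Lemma~\ref{lem:cutoff}(a), $\chi h$ and $\chi h^{-1}$ lie in $H^\infty+C$. By \eqref{eq:modK} and Lemma~\ref{lem:norm}(a),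
\[
T_\tau(\chi h)T_\tau(\chi h^{-1})=T_\tau(\chi^2)=1=T_\tau(\chi h^{-1})T_\tau(\chi h).
\]
Since $a=s\chi h$ near $\tau$, we get $T_\tau(a)=T_\tau(s\chi h)=T_\tau(s)T_\tau(\chi h)$, a product of invertible elements.
\end{proof}

In the converse direction an analytic function has to be produced from an abstract inverse. The source of analytic functions is Nehari's theorem. To apply it we pass to a unimodular symbol $\varphi$, for which invertibility translates into a norm bound below $1$ for the Hankel operator. This gives an analytic $F$ with $|\varphi-F|\le q<1$ on an arc. It remains to take the logarithm of $F$, and for this we must exclude that $F$ becomes small inside the disk near $\tau$.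

\begin{proof}[Proof of Theorem~\ref{thm:criterion}, necessity]
Let $T_\tau(a)$ be invertible.

\emph{Step 1: reduction to a unimodular symbol.} By Proposition~\ref{prop:sandwich}, $0\notin\mathcal{R}_\tau(a)$, so $0\notin\mathcal{R}_{U_{r_0}}(a)$ for some $r_0\in(0,1)$; that is, $|a|\ge\varepsilon$ a.e.\ on $U_{r_0}$ with $0<\varepsilon\le1$. Replacing $a$ by $1$ off $U_{r_0}$ does not change $T_\tau(a)$, and the final $r$ will be at most $r_0$, so we may assume $|a|\ge\varepsilon$ a.e.\ on $\mathbb{T}$. The outer function
\[
k(z)=\exp\Bigl(\frac12\int_{\mathbb{T}}\frac{t+z}{t-z}\log|a(t)|\,dm(t)\Bigr)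
\]
satisfies $k^{\pm1}\in H^\infty$ and $|k|^2=|a|$ a.e., because $\log|k|=\frac12\mathcal{P}[\log|a|]$ and $\log|a|$ is bounded. With $\varphi=a/|a|$ we have $a=\bar k\varphi k$, and \eqref{eq:exact} gives $T(a)=T(\bar k)T(\varphi)T(k)$, where $T(k)$ and $T(\bar k)$ have the inverses $T(k^{-1})$ and $T(\bar k^{-1})$. Hence $x=T_\tau(\varphi)$ is invertible, and so is $x^*=T_\tau(\bar\varphi)$.

\emph{Step 2: analytic approximation near $\tau$.} Since $|\varphi|=1$, identity \eqref{eq:hankel} gives $H_\varphi^*H_\varphi=I-T(\bar\varphi)T(\varphi)\in\Lambda$, and the image of this operator in $\Lambda^\pi/J_\tau$ is $1-x^*x$. From $\|x\|\le1$ and invertibility we get $\|x^{-1}\|^{-2}\le x^*x\le1$, so $\|1-x^*x\|<1$. By Lemma~\ref{lem:norm} there are $\chi\in X_\tau$ and $q<1$ with $\|T^\pi(\chi)(H_\varphi^*H_\varphi)^\pi\|<q^2$. As $T(\chi)$ is a self-adjoint contraction, $(H_\varphi T(\chi))^*H_\varphi T(\chi)=T(\chi)H_\varphi^*H_\varphi T(\chi)$ also has essential norm less than $q^2$. For $f\in H^2$,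
\[
H_{\varphi\chi}f-H_\varphi T(\chi)f=(I-P)\bigl(\varphi(\chi f-P(\chi f))\bigr)=(I-P)(\varphi H_\chi f),
\]
so $H_{\varphi\chi}-H_\varphi T(\chi)$ is compact. Therefore $H_{\varphi\chi}^*H_{\varphi\chi}=Y+K$ with $\|Y\|<q^2$ and $K$ compact.

Nehari's theorem needs the norm, not the essential norm, and the shift $S=T(z)$ removes the compact part. Since $S^{*n}\to0$ strongly and $K^*$ is compact, $\|KS^n\|=\|S^{*n}K^*\|\to0$. Since $H_{\varphi\chi}S^n=H_{\varphi\chi z^n}$,
\[
\|H_{\varphi\chi z^n}\|^2=\|S^{*n}(Y+K)S^n\|\le\|Y\|+\|KS^n\|<q^2
\]
for some $n$. By Nehari's theorem there is $h\in H^\infty$ with $|\varphi\chi z^n-h|\le q$ a.e. Put $F=z^{-n}h$. The pole at the origin is harmless, since $|z|>1-r$ on $\Omega_r$. Choose $r_1\le r_0$ with $\chi=1$ on $U_{r_1}$. Then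
\begin{equation}\label{eq:approx}
|\bar\varphi F-1|=|F-\varphi|\le q<1\quad\text{a.e.\ on }U_{r_1}.
\end{equation}

\emph{Step 3: $F$ is bounded away from zero near $\tau$.} By \eqref{eq:approx} and Lemma~\ref{lem:sector}, $T_\tau(\bar\varphi F)$ is invertible. By Lemma~\ref{lem:norm}(a) and \eqref{eq:exact} it equals $\tau^{-n}T_\tau(\bar\varphi)T_\tau(h)$. So $T_\tau(h)$ is invertible, and so is its adjoint $T_\tau(\bar h)$. By \eqref{eq:eigen}, $\|T(\bar h)k_z\|=|h(z)|$, and Lemma~\ref{lem:kernel} gives $\liminf_{z\to\tau}|h(z)|>0$. Hence $F$ is bounded and bounded away from $0$ on $\Omega_r$ for some $r\le r_1$.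

\emph{Step 4: the argument.} As $\Omega_r$ is convex, $F=e^g$ with $g$ holomorphic in $\Omega_r$, and $\operatorname{Re}g=\log|F|$ is bounded. By \eqref{eq:approx}, $|\operatorname{Arg}(\bar\varphi F)|\le\arcsin q<\pi/2$ a.e.\ on $U_r$. Put $\theta=\operatorname{Im}g-\operatorname{Arg}(\bar\varphi F)$. Then $\theta\in A_r$, and $e^{i\theta}=\dfrac{F}{|F|}\cdot\dfrac{\varphi\bar F}{|F|}=\varphi$.
\end{proof}

\begin{example}\label{ex:circle}
Let $\tau=1$. The symbol $a(t)=|1-t|^{i}$ has $\mathcal{R}_1(a)=\mathbb{T}$, because $\log|1-t|$ is continuous off $1$ and tends to $-\infty$. The function $g=i\operatorname{Log}(1-z)$ has $|\operatorname{Re}g|=|\operatorname{Arg}(1-z)|<\pi/2$ and $\operatorname{Im}g=\log|1-z|$. So the unbounded function $\log|1-t|$ is an admissible argument of $a$, and $0\notin\operatorname{sp}T_1(a)$.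

The symbol $h=e^{g}$ with $g=(z+1)/(z-1)$ lies in $H^\infty$, since $g$ maps $\mathbb{D}$ onto the left half-plane. On the circle $g(e^{i\phi})=-i\cot(\phi/2)$, so again $\mathcal{R}_1(h)=\mathbb{T}$. For $0<|\lambda|<1$ the points $z_j=g^{-1}(\log\lambda+2\pi ij)$ tend to $1$ and satisfy $h(z_j)=\lambda$. Thus $T(\bar h-\bar\lambda)k_{z_j}=0$ by \eqref{eq:eigen}, and Lemma~\ref{lem:kernel} shows that $T_1(\bar h-\bar\lambda)=T_1(h-\lambda)^*$ is not invertible. With \eqref{eq:sandwich} we get $\operatorname{sp}T_1(h)=\overline{\mathbb{D}}$. Here $h$ has the argument $\operatorname{Im}g$, but $\operatorname{Re}g$ is unbounded near $1$; so the boundedness of $\operatorname{Re}g$ in Definition~\ref{def:admissible} cannot be dropped.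
\end{example}

We turn to uniqueness. Subtracting, we get one function $g$ whose imaginary part on $U_r$ is within less than $\pi$ of $2\pi N$, where $N$ is integer-valued. On the boundary nothing prevents $N$ from jumping. Inside $\Omega_r$, however, $g-\operatorname{Log}e^g$ is continuous wherever $e^g$ avoids the negative axis. The boundary values of $e^g$ do avoid it, and we must carry this over to points near the boundary. Lemma~\ref{lem:cutoff}(b) carries over only bounds on a modulus, so we compose with a polynomial that is small on the set of boundary values and large on the negative axis. It is supplied by Runge's theorem: if a compact set in $\mathbb{C}$ has connected complement, every function holomorphic in a neighborhood of the set is a uniform limit of polynomials on it.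

\begin{proof}[Proof of Proposition~\ref{prop:unique}]
Let $|\theta_j-\operatorname{Im}g_j|\le\pi/2-\delta$ a.e.\ on $U_r$ for $j=1,2$, with $0<\delta<\pi/4$. Put $g=g_1-g_2$, and choose $R>1$ with $R^{-1}\le|e^g|\le R$ in $\Omega_r$. Write $\theta_1-\theta_2=2\pi N$ with $N$ integer-valued a.e. Then $\operatorname{Im}g=2\pi N+\sigma$ with $|\sigma|\le\pi-2\delta$ a.e.\ on $U_r$. So the boundary values $e^g=e^{\operatorname{Re}g+i\sigma}$ lie in the compact set
\[
\Sigma=\{w:R^{-1}\le|w|\le R,\ w\notin(-\infty,0],\ |\operatorname{Arg}w|\le\pi-2\delta\},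
\]
and $g-\operatorname{Log}e^g=2\pi iN$ a.e.\ on $U_r$.

The segment $\Delta=[-R,-R^{-1}]$ is disjoint from $\Sigma$. The complement of $\Sigma\cup\Delta$ is connected: it is the union of the disk $|w|<R^{-1}$, the region $|w|>R$, and the rays from $0$ with $\pi-2\delta<|\operatorname{Arg}w|<\pi$, each of which meets both. By Runge's theorem, applied to the function equal to $0$ near $\Sigma$ and to $3$ near $\Delta$, there is a polynomial $p$ with $|p|<1$ on $\Sigma$ and $|p|>2$ on $\Delta$.

The function $p(e^g)$ lies in $H^\infty(\Omega_r)$ and its boundary values have modulus at most $1$. Let $I\subset U_r$ be a compact arc of positive length. By Lemma~\ref{lem:cutoff}(b), $|p(e^g)|<2$ on a set $L=\{\rho t:t\in I,\ 1-\kappa<\rho<1\}\subset\Omega_r$. So $e^g\notin\Delta$ on $L$, and since $R^{-1}\le|e^g|\le R$, even $e^g\notin(-\infty,0]$ on $L$. The function $(g-\operatorname{Log}e^g)/(2\pi i)$ is therefore continuous and integer-valued on the connected set $L$, hence equal to a constant $k$. For a.e.\ $t\in I$ we have $g(\rho t)\to g(t)$ and $e^{g(\rho t)}\to e^{g(t)}\in\Sigma$, where $\operatorname{Log}$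 is continuous. Thus $N=k$ a.e.\ on $I$. Exhausting $U_r$ by an increasing sequence of such arcs, we see that $N$ is a.e.\ constant on $U_r$.
\end{proof}

\begin{remark}\label{rem:strict}
The strict inequality in Definition~\ref{def:admissible} provides the gap between $\Sigma$ and $\Delta$, and it cannot be relaxed. With $E$ as in Section~\ref{sec:example}, the functions $\theta_1=\pi1_E$ and $\theta_2=-\pi1_E$ are arguments of the same symbol $1-2\cdot1_E$, they satisfy $|\theta_j-\operatorname{Im}g_j|=\pi/2$ for $g_1=i\pi/2$, $g_2=-i\pi/2$, and their difference is not constant. The criterion fails as well, since $T_\tau(1-2\cdot1_E)$ is not invertible.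
\end{remark}

\section{Connectedness of the local spectrum}\label{sec:connected}

If the spectrum splits into two compact pieces, a closed curve in the resolvent set separates them. The averaging of Section~\ref{sec:example} takes place on the side of the curve that does not contain the local range, and in the $\lambda$-plane this may be the unbounded side. We avoid the distinction as in Section~\ref{sec:example}: after a translation, $0\in\mathcal{R}_\tau(a)$, and the substitution $\mu=1/\lambda$ sends this point to infinity, so that it lies outside every curve. We therefore study the family of symbols $1-\mu a$. We fix a representative of $a$ with $|a(t)|\le\|a\|_\infty$ for all $t$.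

The first task is to follow the admissible argument along a path. The data given by Theorem~\ref{thm:criterion}, including the exceptional null set, depend on the parameter. Stability makes the data at one parameter serve for all nearby ones, compactness reduces to finitely many, and uniqueness glues them.

\begin{lemma}[Lifting]\label{lem:lift}
Let $a\in L^\infty$, let $\gamma:[0,1]\to\mathbb{C}$ be continuous, put $b_s=1-\gamma(s)a$, and suppose that $T_\tau(b_s)$ is invertible for all $s\in[0,1]$. Then there are $r\in(0,1)$, $c>0$, $\delta>0$, a partition $0=s_0<\dots<s_n=1$, functions $g_1,\dots,g_n$ holomorphic in $\Omega_r$ with bounded real parts, a set $U'\subset U_r$ of full measure, and real numbers $\vartheta_s(t)$ for $s\in[0,1]$, $t\in U'$, such that: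
\begin{itemize}
\item[(i)] $|b_s(t)|\ge c$ and $b_s(t)=|b_s(t)|e^{i\vartheta_s(t)}$ for all $s\in[0,1]$ and $t\in U'$;
\item[(ii)] $\vartheta_s(t)$ is continuous in $s$ for each $t$ and measurable in $t$ for each $s$;
\item[(iii)] $|\vartheta_s(t)-\operatorname{Im}g_\nu(t)|\le\pi/2-\delta$ for all $s\in[s_{\nu-1},s_\nu]$ and $t\in U'$.
\end{itemize}
In particular, $\vartheta_s$ is an admissible argument of $b_s$ on $U_r$ for every $s$.
\end{lemma}

\begin{proof}
For each $\sigma\in[0,1]$, Theorem~\ref{thm:criterion} gives $r_\sigma\in(0,1)$, $\varepsilon_\sigma>0$, $\delta_\sigma\in(0,\pi/8]$, a measurable $\theta_\sigma$ and a function $G_\sigma$, holomorphic in $\Omega_{r_\sigma}$ with bounded real part, such that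
\begin{equation}\label{eq:data}
|b_\sigma|\ge\varepsilon_\sigma,\qquad b_\sigma=|b_\sigma|e^{i\theta_\sigma},\qquad|\theta_\sigma-\operatorname{Im}G_\sigma|\le\pi/2-2\delta_\sigma
\end{equation}
a.e.\ on $U_{r_\sigma}$. Let $W_\sigma$ be the relatively open set of all $s\in[0,1]$ with $\|a\|_\infty|\gamma(s)-\gamma(\sigma)|<\varepsilon_\sigma\sin\delta_\sigma$; it contains $\sigma$. At every point $t$ where \eqref{eq:data} holds, and for all $s\in W_\sigma$, we have $|b_s(t)/b_\sigma(t)-1|\le\sin\delta_\sigma<1/2$, hence
\[
\Bigl|\operatorname{Arg}\frac{b_s(t)}{b_\sigma(t)}\Bigr|\le\delta_\sigma,\qquad|b_s(t)|\ge\frac{\varepsilon_\sigma}{2}.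
\]
By Lebesgue's covering lemma there are a partition $0=s_0<\dots<s_n=1$ and points $\sigma_1,\dots,\sigma_n$ with $[s_{\nu-1},s_\nu]\subset W_{\sigma_\nu}$. Let $r$, $2c$ and $\delta$ be the minima of the numbers $r_{\sigma_\nu}$, $\varepsilon_{\sigma_\nu}$ and $\delta_{\sigma_\nu}$, let $U'\subset U_r$ be a set of full measure on which \eqref{eq:data} holds for $\sigma_1,\dots,\sigma_n$, and put $g_\nu=G_{\sigma_\nu}$ and
\[
\vartheta^\nu_s(t)=\theta_{\sigma_\nu}(t)+\operatorname{Arg}\frac{b_s(t)}{b_{\sigma_\nu}(t)},\qquad s\in[s_{\nu-1},s_\nu],\ t\in U'.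
\]
On $[s_{\nu-1},s_\nu]$ the function $\vartheta^\nu$ has properties (i)--(iii). It remains to match the pieces, which we do for $\nu=1,\dots,n-1$ in turn. Both $\vartheta^\nu_{s_\nu}$ and $\vartheta^{\nu+1}_{s_\nu}$ are admissible arguments of $b_{s_\nu}$, so by Proposition~\ref{prop:unique} their difference is a constant $2\pi k$ off a null set. Remove this null set from $U'$, add $2\pi k$ to $\vartheta^{\nu+1}_s$ for all $s\in[s_\nu,s_{\nu+1}]$, and add $2\pi ik$ to $g_{\nu+1}$. This preserves (i)--(iii) on $[s_\nu,s_{\nu+1}]$ and makes the two pieces agree at $s_\nu$. After $n-1$ steps the pieces define $\vartheta_s(t)$ on $[0,1]\times U'$.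
\end{proof}

Without uniqueness the correction $k$ would be a function of $t$, and it could not be absorbed into $g_{\nu+1}$.

The next proposition contains both mechanisms of Section~\ref{sec:example}. The curve and its interior are parametrized by a holomorphic map $\Phi$ of the disk, which turns the averaging into the mean value over a circle. The variable $\zeta$ is a parameter: $1-\Phi(\zeta)a$ is the symbol $t\mapsto1-\Phi(\zeta)a(t)$.

\begin{proposition}[Filling in]\label{prop:fill}
Let $a\in L^\infty$ with $0\in\mathcal{R}_\tau(a)$, and let $\Phi$ be continuous on $\overline{\mathbb{D}}$ and holomorphic in $\mathbb{D}$. If $T_\tau(1-\Phi(\zeta)a)$ is invertible for every $\zeta\in\mathbb{T}$, then $T_\tau(1-\Phi(0)a)$ is invertible.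
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:lift} to $\gamma(s)=\Phi(e^{2\pi is})$ and keep its notation. For $t\in U'$ the function $f_t(\zeta)=1-\Phi(\zeta)a(t)$ is continuous on $\overline{\mathbb{D}}$ and holomorphic in $\mathbb{D}$, we have $|f_t|\ge c$ on $\mathbb{T}$, and $s\mapsto\vartheta_s(t)$ is a continuous argument of $f_t(e^{2\pi is})$.

\emph{Step 1: $f_t$ has no zeros for a.e.\ $t$.} Let $Z(t)$ be the number of zeros of $f_t$ in $\mathbb{D}$, with multiplicity. The function $f_t$ has no zeros in some annulus $\rho_0\le|\zeta|\le1$. The increase of the argument of $f_t$ along the circle $|\zeta|=\rho$ is a multiple of $2\pi$ that depends continuously on $\rho\in[\rho_0,1]$, so it is constant, and the argument principle on $|\zeta|=\rho_0$ gives $\vartheta_1(t)-\vartheta_0(t)=2\pi Z(t)$. Since $\gamma(0)=\gamma(1)$, the functions $\vartheta_0$ and $\vartheta_1$ are admissible arguments of the same symbol. By Proposition~\ref{prop:unique}, $Z$ is a.e.\ constant on $U_r$. Since $0\in\mathcal{R}_\tau(a)\subset\mathcal{R}_{U_r}(a)$, the set of $t\in U'$ with $|a(t)|\max_{\overline{\mathbb{D}}}|\Phi|<1$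 has positive measure, and $Z(t)=0$ on this set. So $Z=0$ a.e.\ on $U_r$. Shrink $U'$ so that $Z=0$ on $U'$.

\emph{Step 2: averaging.} Let $t\in U'$. The maximum principle for $1/f_t$ gives $|1-\Phi(0)a(t)|=|f_t(0)|\ge c$. Since $f_t$ has no zeros on the closed disk, it has a logarithm $\ell_t$ that is continuous on $\overline{\mathbb{D}}$ and holomorphic in $\mathbb{D}$, and we normalize it by $\operatorname{Im}\ell_t(1)=\vartheta_0(t)$. The functions $\operatorname{Im}\ell_t(e^{2\pi is})$ and $\vartheta_s(t)$ of $s$ are continuous arguments of the same function and agree at $s=0$, so they agree on $[0,1]$. By the mean value property,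
\[
\theta(t):=\int_0^1\vartheta_s(t)\,ds=\operatorname{Im}\ell_t(0),
\]
so $\theta(t)$ is an argument of $1-\Phi(0)a(t)$. By Lemma~\ref{lem:lift}(ii), $\theta$ is a pointwise limit of Riemann sums, hence measurable. Average the analytic functions with the same weights: $g=\sum_{\nu=1}^n(s_\nu-s_{\nu-1})g_\nu$ is holomorphic in $\Omega_r$ with bounded real part, and by Lemma~\ref{lem:lift}(iii),
\[
|\theta(t)-\operatorname{Im}g(t)|\le\sum_{\nu=1}^n\int_{s_{\nu-1}}^{s_\nu}|\vartheta_s(t)-\operatorname{Im}g_\nu(t)|\,ds\le\frac\pi2-\delta .
\]
So $\theta\in A_r$, and Theorem~\ref{thm:criterion} shows that $T_\tau(1-\Phi(0)a)$ is invertible.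
\end{proof}

The hypothesis $0\in\mathcal{R}_\tau(a)$ serves only to identify the constant value of $Z$. Without it the statement is false: for $a=1$ and $\Phi(\zeta)=1+\zeta$ we have $1-\Phi(\zeta)a=-\zeta$.

To apply the proposition we need a Jordan curve around a point of one piece of the spectrum. We build it from a hexagonal tiling, because there the boundary of a union of tiles cannot touch itself at a vertex.

\begin{lemma}\label{lem:curve}
Let $K\subset\mathbb{C}$ be compact, $F\subset\mathbb{C}$ closed, $K\cap F=\emptyset$, and $\mu_0\in K$. Then there is a simple closed polygon $\Gamma\subset\mathbb{C}\setminus(K\cup F)$ with $\mu_0$ in its interior domain.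
\end{lemma}

\begin{proof}
Tile the plane by congruent closed regular hexagons, one of them centered at $\mu_0$, of diameter less than $\operatorname{dist}(K,F)$ (of any diameter if $F=\emptyset$). Let $\mathcal{H}$ be the finite set of hexagons that meet $K$. Every edge belongs to two hexagons; call it a boundary edge if exactly one of them is in $\mathcal{H}$. A boundary edge does not meet $K$, since otherwise both hexagons would be in $\mathcal{H}$. It does not meet $F$, since it lies in a hexagon that meets $K$. At each vertex three hexagons meet, and the three edges at the vertex correspond to the three pairs of these hexagons. If none or all of the three are in $\mathcal{H}$, no edge at the vertex is a boundary edge; otherwise exactly two are. So the boundary edges form disjoint simple closed polygons $\Gamma_1,\dots,\Gamma_p$.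

Orient the boundary of each $H\in\mathcal{H}$ counterclockwise. In the sum of these boundaries every vertex is entered as often as it is left, and an edge common to two hexagons of $\mathcal{H}$ occurs with both orientations and cancels. Hence of the two boundary edges at a vertex one enters and one leaves, so each $\Gamma_l$ is an oriented closed curve, and
\[
\sum_{l=1}^p\int_{\Gamma_l}\frac{d\mu}{\mu-\mu_0}=\sum_{H\in\mathcal{H}}\int_{\partial H}\frac{d\mu}{\mu-\mu_0}=2\pi i,
\]
because only the hexagon centered at $\mu_0$ contributes. Some $\Gamma_l$ has nonzero winding number about $\mu_0$, so $\mu_0$ lies in the bounded component of its complement.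
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that the compact set $\operatorname{sp}T_\tau(a)$ is the union of disjoint nonempty compact sets $K_1$ and $K_2$. Take $e\in\mathcal{R}_\tau(a)$. By Proposition~\ref{prop:sandwich} it lies in the spectrum, and we number the pieces so that $e\in K_1$. Replacing $a$ by $a-e$ translates the range and the spectrum, so we may assume $e=0$.

For $\mu=0$ the element $T_\tau(1-\mu a)$ is the unit, and for $\mu\ne0$ it equals $-\mu(T_\tau(a)-1/\mu)$. Hence $T_\tau(1-\mu a)$ fails to be invertible exactly for $\mu\in K\cup F$, where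
\[
K=\{1/\lambda:\lambda\in K_2\},\qquad F=\{1/\lambda:\lambda\in K_1\setminus\{0\}\}.
\]
The set $K$ is compact and nonempty because $0\notin K_2$. The set $F$ is disjoint from $K$, and it is closed: if $1/\lambda_j\to\mu$ with $\lambda_j\in K_1\setminus\{0\}$, then $\mu\ne0$ since $K_1$ is bounded, and $\lambda_j\to1/\mu\in K_1\setminus\{0\}$.

Fix $\mu_0\in K$, let $\Gamma$ be the polygon of Lemma~\ref{lem:curve}, and let $G$ be its interior domain. By the Riemann mapping theorem there is a conformal map $\Phi$ of $\mathbb{D}$ onto $G$ with $\Phi(0)=\mu_0$, and by Carath\'eodory's theorem on Jordan domains it extends to a homeomorphism of $\overline{\mathbb{D}}$ onto $\overline G$ with $\Phi(\mathbb{T})=\Gamma$. For $\zeta\in\mathbb{T}$ we have $\Phi(\zeta)\notin K\cup F$, so $T_\tau(1-\Phi(\zeta)a)$ is invertible. By Proposition~\ref{prop:fill}, $T_\tau(1-\mu_0a)$ is invertible, which contradicts $\mu_0\in K$.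
\end{proof}

\section{Unions of local spectra over arcs}\label{sec:arcs}

A union of connected sets over a connected parameter set is connected as soon as the sets depend upper semicontinuously on the parameter. We first check this dependence.

\begin{lemma}\label{lem:graph}
For $a\in L^\infty$ the set $\mathcal{G}=\{(t,\lambda)\in\mathbb{T}\times\mathbb{C}:\lambda\in\operatorname{sp}T_t(a)\}$ is compact.
\end{lemma}

\begin{proof}
The set is bounded, since $|\lambda|\le\|a\|_\infty$ on it. Let $(t,\lambda)\notin\mathcal{G}$ and put $Y=T^\pi(a)-\lambda$. There is $B\in\Lambda^\pi$ with $YB-1\in J_t$ and $BY-1\in J_t$. For $t'\in\mathbb{T}$, $\lambda'\in\mathbb{C}$ and $Y'=T^\pi(a)-\lambda'$,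
\[
\|(Y'B-1)+J_{t'}\|\le\|(YB-1)+J_{t'}\|+|\lambda-\lambda'|\,\|B\|,
\]
and the same holds with the factors in the other order. By Lemma~\ref{lem:norm}(c) both right-hand sides are less than $1$ for $(t',\lambda')$ near $(t,\lambda)$. Then $Y'B+J_{t'}$ and $BY'+J_{t'}$ are invertible, so $Y'+J_{t'}$ has a right and a left inverse, and $(t',\lambda')\notin\mathcal{G}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:arcs}]
The set $E(I)=\bigcup_{t\in I}\operatorname{sp}T_t(a)$ is the projection to $\mathbb{C}$ of the compact set $\mathcal{G}\cap(I\times\mathbb{C})$, so it is compact. Suppose that $E(I)=E_1\cup E_2$ with $E_1,E_2$ closed, disjoint and nonempty. Let $I_j$ be the set of $t\in I$ such that $\operatorname{sp}T_t(a)$ meets $E_j$. It is nonempty, and it is closed as the projection to $\mathbb{T}$ of the compact set $\mathcal{G}\cap(I\times E_j)$. The sets $I_1,I_2$ cover $I$ because the local spectra are nonempty, and they are disjoint because the local spectra are connected. This contradicts the connectedness of $I$.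
\end{proof}

To identify $E(\mathbb{T})$ we recall the Allan--Douglas local principle. Let $\mathcal{A}$ be a unital Banach algebra and $\mathcal{Z}$ a closed subalgebra of its center containing the unit. For each maximal ideal $\omega$ of $\mathcal{Z}$ let $J_\omega$ be the smallest closed two-sided ideal of $\mathcal{A}$ containing $\omega$. Then $Y\in\mathcal{A}$ is invertible if and only if $Y+J_\omega$ is invertible in $\mathcal{A}/J_\omega$ for all $\omega$. Take $\mathcal{A}=\Lambda^\pi$ and $\mathcal{Z}=\{T^\pi(c):c\in C\}$. The map $c\mapsto T^\pi(c)$ is a $*$-homomorphism by \eqref{eq:modK}. It is injective, since $T_t(c)=c(t)$ and $J_t\ne\Lambda^\pi$ for all $t$, and so it is an isometric isomorphism of $C$ onto $\mathcal{Z}$. The maximal ideals of $\mathcal{Z}$ thus correspond to the points $t\in\mathbb{T}$, and the associated ideals of $\Lambda^\pi$ are the $J_t$. So $E(\mathbb{T})$ is the spectrum of $T^\pi(a)$ in $\Lambda^\pi$. As $\Lambda^\pi$ is a $C^*$-subalgebra of the Calkin algebra with the same unit, this is the spectrum of $T^\pi(a)$ in the Calkin algebra, the essential spectrum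 of $T(a)$.

\section{Every continuum is a local spectrum}\label{sec:class}

Given a nonempty compact connected $K$, it is easy to find a symbol with local range $K$; the difficulty is to keep the spectrum from growing beyond the range, as it does in the examples above. This is achieved when both Hankel operators of the symbol are compact, for then $T^\pi(a)$ multiplies like a function.

\begin{lemma}\label{lem:qc}
Let $a\in L^\infty$ with $H_a$ and $H_{\bar a}$ compact. Then $\operatorname{sp}T_\tau(a)=\mathcal{R}_\tau(a)$.
\end{lemma}

\begin{proof}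
Let $\lambda\notin\mathcal{R}_\tau(a)$. Then $|a-\lambda|\ge\varepsilon>0$ a.e.\ on some $U_r$. Put $b=1/(a-\lambda)$ on $U_r$ and $b=0$ elsewhere. Constants do not change Hankel operators, so \eqref{eq:hankel} gives
\[
T(b(a-\lambda))-T(b)T(a-\lambda)=H_{\bar b}^*H_a,\qquad T((a-\lambda)b)-T(a-\lambda)T(b)=H_{\bar a}^*H_b ,
\]
and both operators are compact. Since $b(a-\lambda)=1$ near $\tau$, Lemma~\ref{lem:norm}(b) shows that $T_\tau(b)$ is the inverse of $T_\tau(a)-\lambda$. The other inclusion is Proposition~\ref{prop:sandwich}.
\end{proof}

A checkable sufficient condition is that the symbol has an extension to the disk with finite Dirichlet integral. For complex-valued $v$ we write $|\nabla v|^2=|v_x|^2+|v_y|^2$; for locally Lipschitz $v$ it is defined a.e.\ by Rademacher's theorem.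

\begin{lemma}\label{lem:dirichlet}
Let $v$ be bounded and continuous on $\overline{\mathbb{D}}\setminus\{\tau\}$ and locally Lipschitz in $\mathbb{D}$, with $\int_{\mathbb{D}}|\nabla v|^2\,dA<\infty$. Then $H_b$ and $H_{\bar b}$ are Hilbert--Schmidt operators for $b=v|_{\mathbb{T}}$.
\end{lemma}

\begin{proof}
We have $\|H_b\|_{HS}^2=\sum_{k\ge0}\|(I-P)(bz^k)\|^2=\sum_{k\ge0}\sum_{n<-k}|b_n|^2=\sum_{n<0}|n|\,|b_n|^2$. The coefficients of $\bar b$ are $\overline{b_{-n}}$, so $\|H_{\bar b}\|_{HS}^2=\sum_{n>0}n|b_n|^2$. It suffices to bound $\sum_n|n|\,|b_n|^2$.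

Let $v_n(R)=\frac1{2\pi}\int_0^{2\pi}v(Re^{i\phi})e^{-in\phi}\,d\phi$ for $0<R<1$. These functions are locally Lipschitz in $R$. We have $v_n(R)\to0$ as $R\to0$ for $n\ne0$, by continuity of $v$ at $0$, and $v_n(R)\to b_n$ as $R\to1$, by dominated convergence. For each $R$ the function $\phi\mapsto v(Re^{i\phi})$ is Lipschitz, so $\partial_\phi v$ has the Fourier coefficients $inv_n(R)$. For a.e.\ $R$, $v$ is differentiable at $Re^{i\phi}$ for a.e.\ $\phi$; the radial difference quotients are bounded, so dominated convergence shows that $\partial_Rv$ has the Fourier coefficients $v_n'(R)$. With $|\nabla v|^2=|\partial_Rv|^2+R^{-2}|\partial_\phi v|^2$, Parseval's identity and the inequality $x^2+y^2\ge2xy$ give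
\[
\int_{\mathbb{D}}|\nabla v|^2\,dA=2\pi\sum_n\int_0^1\Bigl(|v_n'|^2+\frac{n^2}{R^2}|v_n|^2\Bigr)R\,dR\ge2\pi\sum_n|n|\int_0^12|v_n'|\,|v_n|\,dR .
\]
For $n\ne0$, $2|v_n'|\,|v_n|\ge\frac{d}{dR}|v_n|^2$, and the integral of the right side over $[R_1,R_2]$ tends to $|b_n|^2$ as $R_1\to0$, $R_2\to1$. Hence $2\pi\sum_n|n|\,|b_n|^2\le\int_{\mathbb{D}}|\nabla v|^2\,dA$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
A local spectrum is compact, it is nonempty because it contains $\mathcal{R}_\tau(a)$, and it is connected by Theorem~\ref{thm:main}. Conversely, let $K$ be nonempty, compact and connected; it may be a point. We construct a path that accumulates exactly on $K$, and let the symbol run along this path slowly as $t\to\tau$.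

\emph{The path.} For $\eta>0$, any two points of $K$ are joined by a finite chain of points of $K$ with steps of length at most $\eta$: the set of points that can be reached from a given one is open in $K$, and so is its complement in $K$. This is where the connectedness of $K$ is used. For each $n\ge1$ choose a finite $1/n$-net in $K$. Start at any $p_0\in K$, and at stage $n=1,2,\dots$ walk, from the point reached so far, through all points of the $1/n$-net, making at least one step and using steps of length at most $1/n$ (length $0$ is allowed). This gives a sequence $p_0,p_1,\dots$ in $K$ with $|p_{k+1}-p_k|\le1$ and $|p_{k+1}-p_k|\to0$, every tail of which is dense in $K$. Let $f:[0,\infty)\to\mathbb{C}$ be linear on each $[k,k+1]$ with $f(k)=p_k$. Then $f$ is bounded and Lipschitz with constant $1$. Its cluster set at $\infty$ contains $K$ because the tails are dense, and it is contained in $K$ because $\operatorname{dist}(f(x),K)\le|p_{k+1}-p_k|$ for $x\in[k,k+1]$.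

\emph{The symbol.} For $0<\rho\le2$ we have $\log(e^3/\rho)\ge3-\log2>1$, so we may put
\[
u(z)=f\Bigl(\log\log\frac{e^3}{|z-\tau|}\Bigr),\qquad z\in\overline{\mathbb{D}}\setminus\{\tau\},
\]
and $a=u|_{\mathbb{T}}$. The function $u$ is bounded and continuous, and it is locally Lipschitz in $\mathbb{D}$. Since $a$ is continuous off $\tau$, $\mathcal{R}_{U_r}(a)$ is the closure of $a(U_r\setminus\{\tau\})$, which is the closure of $f\bigl((\log\log(e^3/r),\infty)\bigr)$. Intersecting over $r$ gives the cluster set of $f$ at $\infty$, so $\mathcal{R}_\tau(a)=K$.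

\emph{The Dirichlet integral.} The function $u$ depends only on $\rho=|z-\tau|$, and the derivative of $\log\log(e^3/\rho)$ has modulus $(\rho\log(e^3/\rho))^{-1}$. So $|\nabla u|\le(\rho\log(e^3/\rho))^{-1}$ a.e., and in polar coordinates about $\tau$,
\[
\int_{\mathbb{D}}|\nabla u|^2\,dA\le2\pi\int_0^2\frac{d\rho}{\rho\log^2(e^3/\rho)}=\frac{2\pi}{\log(e^3/2)}<\infty .
\]
With a single logarithm this bound would be $2\pi\int_0^2 d\rho/\rho=\infty$, which is the reason for the double one. By Lemma~\ref{lem:dirichlet}, $H_a$ and $H_{\bar a}$ are compact, and Lemma~\ref{lem:qc} gives $\operatorname{sp}T_\tau(a)=\mathcal{R}_\tau(a)=K$.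
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{(Continued After Index)}, \texttt{https://github.com/jamontanac/Tesis\_Master}.

\end{thebibliography}
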